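# Möbius-like circle groups that do not embed in $\mathrm{PSL}(2,\mathbb R)$

## 1. Three half-turns and one commutator

Take three elements of $\mathrm{PSL}(2,\mathbb Z)$, acting on $\mathbb RP^1=\mathbb R\cup\{\infty\}$ by Möbius transformations:
$$a(\zeta)=\frac{\zeta-2}{\zeta-1},\qquad b(\zeta)=\frac{\zeta-1}{2\zeta-1},\qquad c(\zeta)=-\frac1\zeta ,$$
with matrices
$$\begin{pmatrix}1&-2\\1&-1\end{pmatrix},\qquad \begin{pmatrix}1&-1\\2&-1\end{pmatrix},\qquad \begin{pmatrix}0&-1\\1&0\end{pmatrix}.$$
All three have determinant $1$ and trace $0$, so each is an involution (a half-turn of the hyperbolic plane). Multiply them. First $bc(\zeta)=\frac{-1/\zeta-1}{-2/\zeta-1}=\frac{\zeta+1}{\zeta+2}$, and then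
$$w:=abc,\qquad w(\zeta)=\frac{(\zeta+1)-2(\zeta+2)}{(\zeta+1)-(\zeta+2)}=\zeta+3 .$$
So $w$ is parabolic, with trace $2$ up to sign. Now take the commutator $\beta:=[w,c]=wcw^{-1}c^{-1}$:
$$\beta=\begin{pmatrix}3&-1\\1&0\end{pmatrix}\begin{pmatrix}3&1\\-1&0\end{pmatrix}=\begin{pmatrix}10&3\\3&1\end{pmatrix},\qquad \beta(\zeta)=\frac{10\zeta+3}{3\zeta+1}.$$
Its trace is $11$, so $\beta$ is hyperbolic. The equation $\beta(\zeta)=\zeta$ reads $\zeta^2-3\zeta-1=0$. Since $\beta'(\zeta)=(3\zeta+1)^{-2}$, the attracting and repelling fixed points are
$$\beta^+=\tfrac{3+\sqrt{13}}2\approx 3.303,\qquad \beta^-=\tfrac{3-\sqrt{13}}2\approx-0.303 .$$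
On $(\beta^-,\beta^+)$ the map $\beta$ moves points to the right; for instance $\beta(0)=3$.

The trace went up, from $2$ to $11$. This is no accident: Section 3 shows that for half-turns $a\neq b$ and $c$, and $w=abc$, the absolute trace of $[w,c]$ exceeds that of $w$ by a definite amount. In particular $w$ itself cannot be written as $[w',c']$ with $w'=a'b'c'$ for half-turns $a'\ne b',c'$ in $\mathrm{PSL}(2,\mathbb R)$.

A circle homeomorphism has no trace. Replace the fixed point $\infty$ of $w$ by a small arc and let $w$ push along this arc in the opposite sense to its motion elsewhere. Then $w$ has one attracting and one repelling fixed point, just like $\beta$, and any two circle homeomorphisms with this dynamics are conjugate. So nothing local prevents us from taking a second copy of the triple on the same circle whose $\beta$ is the $w$ of the first copy, then a third copy whose $\beta$ is the $w$ of the second, and so on forever. In $\mathrm{PSL}(2,\mathbb R)$ the traces forbid such an infinite chain. Can it exist on the circle, in a group each of whose elements, taken alone, looks like a Möbius map?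

**Definition 1.1.** A subgroup $G\le \mathrm{Homeo}_+(\mathbb S^1)$, with $\mathbb S^1=\mathbb RP^1$, is *Möbius-like* if every $g\in G$ is conjugate in $\mathrm{Homeo}_+(\mathbb S^1)$ to an element of $\mathrm{PSL}(2,\mathbb R)$. The conjugating homeomorphism may depend on $g$.

Every subgroup of $\mathrm{PSL}(2,\mathbb R)$ is Möbius-like. A group containing a nontrivial element with four fixed points is not, since a nontrivial Möbius map fixes at most two points. Kovačević constructed Möbius-like groups whose action is not conjugate to that of any subgroup of $\mathrm{PSL}(2,\mathbb R)$; those groups are nevertheless isomorphic, as abstract groups, to subgroups of $\mathrm{PSL}(2,\mathbb R)$. The question is whether some Möbius-like group is not isomorphic, as an abstract group, to any subgroup of $\mathrm{PSL}(2,\mathbb R)$. The answer is yes.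

**Theorem 1.** There is a countable Möbius-like group $G\le\mathrm{Homeo}_+(\mathbb S^1)$ generated by elements $a_n,b_n,c_n$ $(n\ge1)$ of order exactly $2$, with $a_n\ne b_n$, such that, writing $w_n:=a_nb_nc_n$ and $[x,y]=xyx^{-1}y^{-1}$,
$$w_n=[\,w_{n+1},c_{n+1}\,]\qquad(n\ge1).\tag{1}$$
No group containing such elements embeds in $\mathrm{PSL}(2,\mathbb R)$. Hence $G$ is not isomorphic to any subgroup of $\mathrm{PSL}(2,\mathbb R)$.

**Theorem 2.** (a) A Möbius-like group containing an element of infinite order without fixed points is conjugate in $\mathrm{Homeo}_+(\mathbb S^1)$ into $\mathrm{PSL}(2,\mathbb R)$. Hence in every Möbius-like group that is not isomorphic to a subgroup of $\mathrm{PSL}(2,\mathbb R)$, all fixed-point-free elements have finite order. (b) There are $2^{\aleph_0}$ pairwise non-isomorphic countable Möbius-like groups not isomorphic to subgroups of $\mathrm{PSL}(2,\mathbb R)$.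

The group $G$ comes with an infinite list of generators, and the argument does not settle whether finitely generated examples exist.

## 2. Conjugacy, minimal sets, blow-ups, alternating products

Circles are oriented. On $\mathbb RP^1$ the positive direction is that of increasing real numbers.

**Definition 2.1.** A homeomorphism $f\in\mathrm{Homeo}_+(S)$ of a circle $S$ is *hyperbolic* if it has exactly two fixed points $f^+\ne f^-$, with $f^kx\to f^+$ for $x\ne f^-$ and $f^{-k}x\to f^-$ for $x\ne f^+$, as $k\to+\infty$.

A nonzero power of a hyperbolic $f$ has the same fixed points. On one component of $S\setminus\{f^\pm\}$ the map $f$ moves points in the positive direction, on the other in the negative direction, in both cases from $f^-$ towards $f^+$.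

**Fact 2.2.** (i) Any two hyperbolic homeomorphisms $f,h$ of circles are conjugate by an orientation preserving homeomorphism, which sends $f^\pm$ to $h^\pm$. So a hyperbolic homeomorphism is conjugate to a hyperbolic Möbius map. (ii) A homeomorphism in $\mathrm{Homeo}_+$ with exactly one fixed point is conjugate to a parabolic Möbius map. (iii) One of finite order is conjugate to a rotation.

For (i), on each component of the complement of the fixed points the map is conjugate to a translation of $\mathbb R$. Match the components where $f$ and $h$ move positively, and the components where they move negatively, by equivariant homeomorphisms, and add the fixed points. For (ii), the complement of the fixed point is a line on which the map is conjugate to $x\mapsto x+1$ or $x\mapsto x-1$. For (iii), average Lebesgue measure over the powers of the map; the average is invariant, has no atoms and has full support, and its distribution function is the conjugacy.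

**Fact 2.3** (see É. Ghys, *Groups acting on the circle*, Enseign. Math. 47 (2001)). If $\Gamma\le\mathrm{Homeo}_+(S)$ has no finite orbit, there is a unique minimal nonempty closed invariant set $M$. It is $S$ or a Cantor set, and it lies in the closure of every orbit.

**Definition 2.4 (blow-up).** Let $O\subset\mathbb RP^1$ be countable. The *blow-up* of $\mathbb RP^1$ along $O$ is the set
$$C=(\mathbb RP^1\setminus O)\ \sqcup\ \bigsqcup_{x\in O}B_x,\qquad B_x=\{x\}\times[0,1],$$
with its evident cyclic order, each $B_x$ being inserted in place of $x$ with $t\in[0,1]$ increasing in the positive direction.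

It is a circle. Indeed, parametrize $\mathbb RP^1$ by $[0,1)$ and choose $\ell_x>0$ with $\sum_{x\in O}\ell_x=:\ell<\infty$. Send $\zeta\notin O$ to $\zeta+\sum_{y\in O,\,y<\zeta}\ell_y$, and $(x,t)$ to $x+\sum_{y\in O,\,y<x}\ell_y+t\ell_x$. This is an order preserving bijection of $C$ onto $[0,1+\ell)$, that is, onto a circle of length $1+\ell$, because the jumps of the strictly increasing function $\zeta\mapsto\zeta+\sum_{y<\zeta}\ell_y$ are exactly filled by the arcs. A bijection of $C$ preserving the cyclic order is an orientation preserving homeomorphism. The map $\pi_0:C\to\mathbb RP^1$ collapsing each $B_x$ to $x$ is continuous and monotone. The same works for any circle in place of $\mathbb RP^1$.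

Suppose a group $V$ acts on $\mathbb RP^1$ by orientation preserving homeomorphisms and $O$ is a union of orbits. To extend the action to $C$, choose one point $r$ in each orbit, and for $x\in Vr$ choose $g_x\in V$ with $g_xr=x$, $g_r=1$. For each $r$ choose a homomorphism $\chi:\mathrm{Stab}(r)\to\mathrm{Homeo}_+[0,1]$. Put
$$v(x,t)=\bigl(vx,\ \chi(g_{vx}^{-1}\,v\,g_x)(t)\bigr)\tag{2}$$
on the arcs, and leave $v$ unchanged off the arcs. The element $g_{vx}^{-1}vg_x$ fixes $r$, and $(g_{uvx}^{-1}ug_{vx})(g_{vx}^{-1}vg_x)=g_{uvx}^{-1}uvg_x$, so (2) is an action. It preserves the cyclic order, and $\pi_0$ is equivariant.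

As a small example, let $V=\langle w\rangle$ with $w(\zeta)=\zeta+3$ and $O=\{\infty\}$. The arc $B_\infty$ has negative end $(\infty,0)$, approached from $\zeta\to+\infty$, and positive end $(\infty,1)$, approached from $\zeta\to-\infty$. Off $B_\infty$ the map $w$ moves points from $(\infty,1)$ to $(\infty,0)$ through $\mathbb R$. Let $\chi(w)=f$ with $f(0)=0$, $f(1)=1$. If $f(t)<t$ on $(0,1)$, then inside $B_\infty$ points also move from $(\infty,1)$ to $(\infty,0)$, and the blown-up $w$ is hyperbolic with $w^-=(\infty,1)$, $w^+=(\infty,0)$. If instead $f(t)>t$, every other point moves in the positive direction, each fixed point attracts from one side and repels on the other, and the map is not conjugate to any Möbius map.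

**Fact 2.5 (alternating products).** Let $P,Q$ be subgroups of a group and $A\le P\cap Q$. Every element of $\langle P,Q\rangle$ lies in $A$ or is a product $s_1\cdots s_r$ $(r\ge1)$ of letters alternately in $P\setminus A$ and $Q\setminus A$. Every element is conjugate in $\langle P,Q\rangle$ to an element of $P\cup Q$ or to $p_1q_1\cdots p_mq_m$ with $m\ge1$, $p_i\in P\setminus A$, $q_i\in Q\setminus A$.

For the first claim, take a shortest expression as a product of elements of $P\cup Q$. If its length is at least $2$, no letter lies in $A$ (it could be absorbed into a neighbor), and no two consecutive letters lie in the same one of $P,Q$ (they could be merged). For the second claim, choose a conjugate whose shortest expression has the least length $r$ in the conjugacy class. If $r\le1$ it lies in $P\cup Q$. If $r\ge3$ is odd, then $s_1$ and $s_r$ lie in the same subgroup, and conjugating by $s_1$ merges $s_rs_1$ and shortens the word. So $r$ is even, and at most one cyclic rotation makes the first letter lie in $P\setminus A$. No uniqueness of expressions is claimed or used.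

## 3. Traces grow along the chain

**Proposition 3.1.** No group containing elements $a_n,b_n,c_n$ $(n\ge1)$ of order $2$ with $a_n\neq b_n$ and relation (1), where $w_n=a_nb_nc_n$, embeds in $\mathrm{PSL}(2,\mathbb R)$.

*Proof.* Let $\rho$ be an injective homomorphism of such a group to $\mathrm{PSL}(2,\mathbb R)$. Lift $\rho(a_n),\rho(b_n),\rho(c_n)$ to $\mathsf A_n,\mathsf B_n,\mathsf C_n\in\mathrm{SL}(2,\mathbb R)$. A lift of an element of order $2$ is not $\pm I$ and its square is $\pm I$. Its square is not $I$, since then it would be diagonalizable with eigenvalues $1,-1$ and have determinant $-1$. So the square is $-I$, and the trace is $0$.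

**Step 1: a lower bound for one product.** The purpose is to show
$$|\operatorname{tr}(\mathsf A_n\mathsf B_n)|>2.\tag{3}$$
A real matrix of determinant $1$ and trace $0$ is conjugate in $\mathrm{SL}(2,\mathbb R)$ to $\pm\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, so conjugate to make $\mathsf A_n$ this matrix. Write $\mathsf B_n=\begin{pmatrix}p&s\\r&-p\end{pmatrix}$ with $-sr=1+p^2$. Then $\mathsf A_n\mathsf B_n=\pm\begin{pmatrix}-r&p\\p&s\end{pmatrix}$. Since $s$ and $r$ have opposite signs,
$$|\operatorname{tr}(\mathsf A_n\mathsf B_n)|=|s-r|=|s|+|r|\ge2\sqrt{|s||r|}=2\sqrt{1+p^2}\ge2 .$$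
Equality forces $p=0$ and $|s|=|r|=1$ with opposite signs, so $\mathsf B_n=\pm\mathsf A_n$. This contradicts $\rho(a_n)\ne\rho(b_n)$.

**Step 2: the trace of the commutator.** The purpose is a formula without mixed terms. Let $\mathsf W,\mathsf C\in\mathrm{SL}(2,\mathbb R)$ with $\operatorname{tr}\mathsf C=0$. Then $\mathsf C^{-1}=-\mathsf C$, $\mathsf C^2=-I$ and $\mathsf W^{-1}=\operatorname{tr}(\mathsf W)I-\mathsf W$. So
$$[\mathsf W,\mathsf C]=-\mathsf W\mathsf C\mathsf W^{-1}\mathsf C=-\operatorname{tr}(\mathsf W)\mathsf W\mathsf C^2+(\mathsf W\mathsf C)^2=\operatorname{tr}(\mathsf W)\,\mathsf W+(\mathsf W\mathsf C)^2 ,$$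
and since $\operatorname{tr}(M^2)=\operatorname{tr}(M)^2-2$ in $\mathrm{SL}_2$,
$$\operatorname{tr}[\mathsf W,\mathsf C]=\operatorname{tr}(\mathsf W)^2+\operatorname{tr}(\mathsf W\mathsf C)^2-2.\tag{4}$$

**Step 3: the chain is impossible.** The purpose is to combine (3) and (4) into unbounded growth. Put $\mathsf W_n=\mathsf A_n\mathsf B_n\mathsf C_n$ and $\tau_n=|\operatorname{tr}\mathsf W_n|$. Then $\mathsf W_{n+1}\mathsf C_{n+1}=-\mathsf A_{n+1}\mathsf B_{n+1}$, and by (1) $\mathsf W_n=\pm[\mathsf W_{n+1},\mathsf C_{n+1}]$. Hence
$$\tau_n=\tau_{n+1}^2+\operatorname{tr}(\mathsf A_{n+1}\mathsf B_{n+1})^2-2>\tau_{n+1}^2+2\ge\tau_{n+1}+\tfrac74 ,$$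
the last inequality being $(\tau_{n+1}-\frac12)^2\ge0$. So $\tau_1>\tau_{n+1}+\frac74n\ge\frac74n$ for all $n$, which is absurd. $\square$

In the example of Section 1, $\operatorname{tr}(\mathsf A\mathsf B)=-3$, and (4) gives $4+9-2=11$, as computed. A chain of finite length $n$ gives only the bound $\tau_1>\frac74n$; the contradiction needs the whole infinite chain.

## 4. The half-turn group and the Farey tree

Let $V=\langle a,b,c\mid a^2,b^2,c^2\rangle$, $w=abc$, $\beta=[w,c]$, acting on $\mathbb RP^1$ and on $\mathbb H^2$ through the maps of Section 1. Recall that the Farey tessellation of $\mathbb H^2$ has vertex set $\mathbb Q\cup\{\infty\}$, that $\mathrm{PSL}(2,\mathbb Z)$ preserves it, and that its dual graph (triangles as vertices, adjacency as edges) is a trivalent tree. Let $\Delta_0$ be the Farey triangle with vertices $\infty,0,1$.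

**Lemma 4.1.** $V$ acts faithfully on $\mathbb RP^1$, and simply transitively on Farey triangles. Moreover $\mathrm{Stab}_V(\infty)=\langle w\rangle$ and $V\infty=\mathbb Q\cup\{\infty\}$. Every nontrivial element of $V$ is either of order $2$ without fixed points on $\mathbb RP^1$, or conjugate in $V$ to a nonzero power of $w$, or a hyperbolic Möbius map. The element $\beta$ is hyperbolic.

*Proof.* The maps $a,b,c$ exchange the ends of the sides $[1,\infty]$, $[0,1]$, $[0,\infty]$ of $\Delta_0$, respectively. Each maps $\Delta_0$ to the adjacent triangle across that side: the third vertices go to $a(0)=2$, $b(\infty)=\frac12$, $c(1)=-1$. So the neighbors of $v\Delta_0$ are exactly $va\Delta_0,vb\Delta_0,vc\Delta_0$. Hence $v\mapsto v\Delta_0$ is a locally isomorphic map from the Cayley tree of $\mathbb Z_2*\mathbb Z_2*\mathbb Z_2$ to the dual tree, and a locally isomorphic map between trees is an isomorphism. This gives faithfulness and simple transitivity.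

An element of $\mathrm{PSL}(2,\mathbb Z)$ fixing $\infty$ is an integer translation. As $w$ is translation by $3$, it suffices to see that translations by $1$ and $2$ are not in $V$. They carry $\Delta_0$ to the triangles $(1,2,\infty)$ and $(2,3,\infty)$. The unique elements of $V$ doing so are $a$ and $ab$, since $a$ sends $\infty,1,0$ to $1,\infty,2$, and $ab$ sends $\infty,0,1$ to $a(\frac12)=3$, $a(1)=\infty$, $a(0)=2$. As $a(\infty)=1$ and $ab(\infty)=3$, these are not translations. So $\mathrm{Stab}_V(\infty)=\langle w\rangle$. Since $a(\infty)=1$ and $c(\infty)=0$, all vertices of $\Delta_0$, hence all vertices of Farey triangles, lie in $V\infty$.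

A parabolic element of $\mathrm{PSL}(2,\mathbb Z)$ fixes a point of $\mathbb Q\cup\{\infty\}=V\infty$, so a parabolic element of $V$ is conjugate to a nonzero power of $w$. An elliptic element of $\mathrm{PSL}(2,\mathbb Z)$ has finite order. A nontrivial element of finite order acts on the dual tree fixing a vertex or inverting an edge. It fixes no vertex by simple transitivity; so it inverts an edge, and its square fixes a vertex and is $1$. So it has order $2$, hence trace $0$, and fixes no point of $\mathbb RP^1$. All remaining elements are hyperbolic, and $\beta$ has trace $11$. $\square$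

## 5. Why two arcs are not enough

Suppose that we want two copies $V,V'$ of the group on one circle, with $w\in V$ equal to $\beta'\in V'$. Put $A=\langle w\rangle=\langle\beta'\rangle$. By Fact 2.5 the elements of $\langle V,V'\rangle$ are alternating products over $A$, and the sensible plan is ping-pong: find an open set $X$ and $Y=S\setminus\overline X$, both $A$-invariant, such that elements of $V\setminus A$ carry $\overline X$ into $Y$ and elements of $V'\setminus A$ carry $\overline Y$ into $X$.

Blow up the orbit $V\infty$ as in Section 2, so that $w$ becomes hyperbolic with the two complementary arcs $U=\operatorname{int}B_\infty$ (where $w$ moves points negatively) and $L$ (where it moves them positively). The first choice is $X=U$, $Y=L$. Half of the requirement is fine: for $v\in V\setminus\langle w\rangle$ we have $v\overline U=B_{v\infty}\subset L$. But an orientation preserving homeomorphism conjugating $\beta$ to $w$ must carry the arc $R=(\beta^-,\beta^+)$, where $\beta$ moves points positively, to $L$. So the other half demands $v\overline R\cap\overline R=\emptyset$ for all $v\notin\langle\beta\rangle$. With $v=w$ this is false: $R$ has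 length $\sqrt{13}>3$, so $wR=R+3$ and $R$ overlap, and neither contains the other. The pairs $\beta^\pm$ and $w\beta^\pm$ are linked on the circle, and this feature of the cyclic order survives any blow-up. The plan stops exactly here.

The way past it is to replace the arc $R$ by an orbit of small arcs inside it. Blow up the orbit of a point $s\in R$ with trivial stabilizer, and let $\varphi^{-1}(Y)$ consist of the interiors of the arcs $B_{\beta^is}$, $i\in\mathbb Z$, where $\varphi$ is the identification of circles. For $v\notin\langle\beta\rangle$ the arcs $vB_{\beta^is}=B_{v\beta^is}$ avoid all $B_{\beta^js}$ for free. On the side of $V$, the set $X$ must then be $U$ together with a $w$-orbit of arcs in $L$, and we try $I_i=\operatorname{int}B_{q_i}$, where $q_i=w^iq=q+3i$ for some irrational $q$ with trivial stabilizer. Again the images of these arcs under $v\notin\langle w\rangle$ avoid them for free.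

There is a price. Now $X$ and $Y$ have infinitely many components, and if $v\overline X$ is spread over several components of $Y$, nothing forces an alternating product to contract arcs to arcs. So we shall want $v\overline X$ to lie in one component of $Y$. On $\mathbb RP^1$ this says: for every $v\in V\setminus\langle w\rangle$,
$$\{v\infty\}\cup\{vq_i\}_{i\in\mathbb Z}\ \text{ lies in a single component of }\ \mathbb R\setminus\{q_j\}_{j\in\mathbb Z}.\tag{5}$$
Test $v=c$, taking $0<q<3$. Here $c\infty=0$ lies in the gap $(q-3,q)$, and the extreme values of $cq_i=-1/(q+3i)$ are $-1/q$ and $1/(3-q)$. Condition (5) for $c$ becomes $q(3-q)>1$, that is, $\frac{3-\sqrt5}2<q<\frac{3+\sqrt5}2$. For example $q=\sqrt2/5\approx0.283$ fails: $q$ separates $c\infty=0$ from $c(q_{-1})=1/(3-q)\approx0.368$. Every $v\in V\setminus\langle w\rangle$ imposes a condition of this kind, and a single $q$ has to satisfy all of them. The next section finds one.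

## 6. Disjoint arcs from an irrational ray

Condition (5) says that certain pairs of points are not linked on the circle. A clean way to guarantee this is to join the points by arcs in the disc that never cross. We find one ray in $\mathbb H^2$ from $\infty$ to a point $q$ all of whose $V$-translates are pairwise disjoint, by projecting to the Euclidean plane and using a straight line.

**Proposition 6.1.** There is an irrational $q\in(0,1)$ with $\mathrm{Stab}_V(q)=1$ satisfying (5) for every $v\in V\setminus\langle w\rangle$.

*Proof.* **Step 1: a covering of the punctured plane.** The purpose is to transport the combinatorics of the Farey triangles to a triangulation where straight lines make sense. Let $E=\mathbb R^2$, triangulated by the lines $x\in\mathbb Z$, $y\in\mathbb Z$, $x+y\in\mathbb Z$. Let $D_0$ be the triangle with vertices $P_\infty=(0,0)$, $P_0=(1,0)$, $P_1=(0,1)$. The half-turns about the midpoints of $P_1P_\infty$, $P_0P_1$, $P_0P_\infty$ are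
$$\hat a(z)=-z+(0,1),\qquad \hat b(z)=-z+(1,1),\qquad \hat c(z)=-z+(1,0).$$
They are involutions, so they define a homomorphism $v\mapsto\hat v$ from $V$ into $\{z\mapsto\pm z+p: p\in\mathbb Z^2\}$. They preserve the triangulation, and each maps $D_0$ to its neighbor across the side concerned.

Choose an orientation preserving homeomorphism $\delta_0$ from $\Delta_0$, with its ideal vertices, onto $D_0$, sending $\infty,0,1$ to $P_\infty,P_0,P_1$ and conjugating on each side the half-turn in $\{a,b,c\}$ to the corresponding one in $E$. (Both triples of vertices are in counterclockwise order. On each side choose such a conjugacy, then extend over the disc.) Define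
$$\delta(v\zeta)=\hat v\,\delta_0(\zeta)\qquad(v\in V,\ \zeta\in\Delta_0).$$
This is well defined. A point in the interior of a triangle has one expression $v\zeta$. A point on a side has two: for $\zeta$ on the side of $\Delta_0$ preserved by $a$, they are $v\zeta$ and $(va)(a\zeta)$, and $\hat v\hat a\,\delta_0(a\zeta)=\hat v\,\delta_0(\zeta)$ by the choice of $\delta_0$. Similarly for $b$ and $c$. By construction $\delta(v\zeta)=\hat v\,\delta(\zeta)$ for all $\zeta\in\mathbb H^2$.

The map $\delta$ sends triangles homeomorphically to triangles and adjacent triangles to distinct adjacent triangles, so it is onto $E\setminus\mathbb Z^2$. It is a covering of $E\setminus\mathbb Z^2$. Indeed the interior of a triangle $D$ is evenly covered by the interiors of the triangles over $D$. If $D,D'$ share the edge $e$, each triangle over $D$ has exactly one neighbor across its edge over $e$, and this neighbor lies over $D'$, and conversely. So the union of the interiors of $D$ and $D'$ with the open edge $e$ is evenly covered by the unions of such pairs. Finally $\delta$ extends to ideal vertices: adjacent triangles agree on the ends of their common edge, and the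 triangles at an ideal vertex form a fan in which consecutive ones are adjacent.

**Step 2: the ray and its endpoint.** The purpose is to define $q$. Fix an irrational $\theta>0$ and let $\varrho(t)=t(1,\theta)$, $t>0$. This ray avoids $\mathbb Z^2$ and begins inside $D_0$ at the corner $P_\infty$. Let $\tilde\varrho$ be its lift to $\mathbb H^2$ that begins in $\Delta_0$; it tends to $\infty$ as $t\to0$. The ray $\varrho$ crosses edges transversally (their directions $(1,0),(0,1),(1,-1)$ are not proportional to $(1,\theta)$) and at interior points. It meets each triangle in an interval, by convexity, so it passes through pairwise distinct triangles $D_0,D_1,D_2,\dots$. Hence $\tilde\varrho$ passes through Farey triangles $T_0=\Delta_0,T_1,T_2,\dots$ with $\delta(T_k)=D_k$, which are pairwise distinct and consecutively adjacent, so they form a geodesic ray in the dual tree.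

The ray leaves $D_0$ through $P_0P_1$, so $\tilde\varrho$ leaves $\Delta_0$ through the edge over $F_1=[0,1]$. For $k\ge1$, $T_k$ is entered through the edge over $F_k$ and left through another of its sides. That side joins an end of $F_k$ to the third vertex of $T_k$, which is the mediant of the ends. So the edges crossed span Farey intervals $F_1\supsetneq F_2\supsetneq\cdots$. If the ends of $F_k$ have denominators $s,s'$, those of $F_{k+1}$ have denominators $s,s+s'$ or $s+s',s'$. Hence $s+s'\to\infty$, and the length $1/(ss')$ of $F_k$ tends to $0$. After crossing the edge over $F_k$ the path stays in the closed half-disc over $F_k$. So $\tilde\varrho(t)\to q$ as $t\to\infty$, where $\{q\}=\bigcap_kF_k$. (For $\theta<1$ the sequence begins $[0,1],[0,\frac12],[\frac13,\frac12]$: the ray leaves $D_1$, with vertices $(1,0),(0,1),(1,1)$, through $x=1$, and the next triangle through $x+y=2$.)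

**Step 3: $q$ is irrational.** This is needed to keep $q$ out of the orbit of $\infty$. Let $\frac us<\frac xy<\frac{u'}{s'}$ with $u's-us'=1$ and integers $x$, $y>0$. Then $y=y(u's-us')=s(u'y-xs')+s'(xs-uy)\ge s+s'$. So a rational interior to $F_k$ has denominator at least $s+s'$, which tends to infinity with $k$. If $q$ were rational, it would therefore be an endpoint of $F_k$ for all large $k$. Then infinitely many $T_k$ would have $q$ as a vertex, and infinitely many of the distinct triangles $D_k$ would share the lattice point $\delta(q)$. Only six triangles contain a given lattice point. In particular $q\in(0,1)$.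

**Step 4: $\mathrm{Stab}_V(q)=1$.** This will make the arcs over the orbit of $q$ move freely. Suppose $1\ne v\in V$ fixes $q$. Elements of order $2$ fix no point and parabolic elements fix only a point of $\mathbb Q\cup\{\infty\}$, so $v$ is hyperbolic. Both $(T_k)$ and $(vT_k)$ converge to $q$ in the closed disc. They have the same end in the dual tree: otherwise some Farey edge separates their tails, and $q$, lying in the closure of both sides of that edge, would be one of its endpoints, hence rational. So there is an integer $l$ with $vT_k=T_{k+l}$ for all large $k$. By simple transitivity $l\ne0$, and replacing $v$ by $v^{-1}$ we may take $l>0$. Applying $\delta$, we get $\hat v^jD_k=D_{k+jl}$ for all large $k$ and all $j\ge0$. If $\hat v(z)=-z+p$, then $\hat v^2=1$ and $D_k=D_{k+2l}$, a contradiction. If $\hat v(z)=z+p$, then the triangles $D_k+jp$, $j\ge0$, all meet $\varrho$, so $p\in\mathbb Z^2$ is parallel to $(1,\theta)$. Hence $p=0$ and $D_k=D_{k+l}$, a contradiction.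

**Step 5: the translates of $\tilde\varrho$ are disjoint.** The purpose is $v\tilde\varrho\cap\tilde\varrho=\emptyset$ for every $1\ne v\in V$. The path $v\tilde\varrho$ lifts $\hat v\varrho$, an open ray from $p=\hat v(0)\in\mathbb Z^2$ in direction $\pm(1,\theta)$. If $p\neq0$, the rays $\varrho$ and $\hat v\varrho$ lie on distinct parallel lines, since $\theta$ is irrational. If $p=0$ and the direction is $-(1,\theta)$, they are opposite open rays. In both cases they are disjoint, and so are the lifts. In the remaining case $\hat v=\mathrm{id}$, and $v\tilde\varrho$ and $\tilde\varrho$ are lifts of the same injective path. If they share a point, it has the same parameter on both, so by uniqueness of lifts they are equal. Then $vq=q$, and $v=1$ by Step 4.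

**Step 6: no linking.** Now we deduce (5). Let $v\in V\setminus\langle w\rangle$. By Lemma 4.1, $v\infty\ne\infty$, so $v\infty\in\mathbb Q$. The points $vq_i$ are irrational, and $vq_i\neq q_j$, since otherwise $w^{-j}vw^i\in\mathrm{Stab}(q)=1$ and $v\in\langle w\rangle$. Suppose some $q_j$ were between $v\infty$ and $vq_i$. The path $vw^i\tilde\varrho$ joins $v\infty$ to $vq_i$ in the closed disc, and $w^j\tilde\varrho$ joins $\infty$ to $q_j$. Both are injective, run inside $\mathbb H^2$ between their endpoints, and have distinct and linked endpoints. By the Jordan curve theorem they meet in $\mathbb H^2$. As $w^{-j}vw^i\ne1$, this contradicts Step 5. So every $vq_i$ lies in the same component of $\mathbb R\setminus\{q_j\}$ as $v\infty$. $\square$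

## 7. The blown-up model

We now assemble one action of $V$ that has room for all the later gluing.

**Proposition 7.1.** $V$ acts faithfully on an oriented circle $C$ by orientation preserving homeomorphisms, with a family of pairwise disjoint closed arcs $B_x$ $(x\in O$, where $O$ is a $V$-set and $vB_x=B_{vx})$. Here $O=V\infty\sqcup Vq\sqcup Vs$, with $\mathrm{Stab}(\infty)=\langle w\rangle$ and $\mathrm{Stab}(q)=\mathrm{Stab}(s)=1$. The following hold.

* (P1) Nontrivial finite order elements of $V$ act without fixed points (and have order $2$); infinite order elements are hyperbolic on $C$.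
* (P2) $U:=\operatorname{int}B_\infty$ is a component of $C\setminus\{w^\pm\}$, $w$ moves points in the positive direction on the other component $L$, and $B_q\subset L$. With $I_i:=\operatorname{int}B_{w^iq}$ and $X_w:=U\cup\bigcup_{i\in\mathbb Z}I_i$ we have $\overline{X_w}=B_\infty\cup\bigcup_iB_{w^iq}$. For each $v\in V\setminus\langle w\rangle$, the set $v(\overline{X_w})$ lies in a single component of $C\setminus\overline{X_w}$.
* (P3) $\beta$ is hyperbolic, $\beta^\pm\notin\bigcup_{x\in O}B_x$, and $B_s\subset R$, where $R$ is the component of $C\setminus\{\beta^\pm\}$ on which $\beta$ moves points in the positive direction.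

*Proof.* **Step 1: the blow-up.** The purpose is to define the action. Take $q$ from Proposition 6.1. Choose $s\in\bigl(\tfrac{3-\sqrt{13}}2,\tfrac{3+\sqrt{13}}2\bigr)$ with trivial stabilizer and $s\notin Vq\cup V\infty$. All but countably many points qualify, because $V$ is countable and a nontrivial element fixes at most two points of $\mathbb RP^1$. The three orbits are disjoint, as $V\infty=\mathbb Q\cup\{\infty\}$ and $Vq$ consists of irrationals. Let $C$ be the blow-up of $\mathbb RP^1$ along $O$, with the action (2), where $\chi$ is trivial for $q$ and $s$, and for $r=\infty$ we put $\chi(w)=f$ with $f(0)=0$, $f(1)=1$ and $f(t)<t$ on $(0,1)$. The action is faithful, because $\pi_0$ is equivariant and $V$ acts faithfully on $\mathbb RP^1$.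

**Step 2: (P1).** We run through the three kinds of elements in Lemma 4.1. An element of order $2$ has no fixed point on $\mathbb RP^1$, hence none on $C$. For $w$, argue as in the example of Section 2: off $B_\infty$ it moves points positively from the end $w^-=(\infty,1)$ to the end $w^+=(\infty,0)$, since it carries the fiber over $\zeta$ to the fiber over $\zeta+3$; inside $B_\infty$ it moves points negatively, again from $w^-$ to $w^+$. So $w$ is hyperbolic on $C$, and so is every conjugate of a nonzero power of $w$. Finally let $v$ be a hyperbolic Möbius map. Its fixed points on $\mathbb RP^1$ are not in $O$, because the stabilizers of points of $O$ are trivial or consist of parabolic elements and $1$. So the fibers of $\pi_0$ over them are single points, and these are the only fixed points of $v$ on $C$. If $\pi_0(v^ky)$ converges to a fixed point whose fiber is the single point $y_0$, then $v^ky\to y_0$, by compactness. So $v$ is hyperbolic on $C$.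

**Step 3: (P2) and (P3).** These translate Sections 1 and 6 to $C$. The first sentence of (P2) was just shown. The arcs $B_{w^iq}=B_{q_i}$ lie over $q+3i$ and accumulate only at the ends of $B_\infty$, so $\overline{X_w}=B_\infty\cup\bigcup_iB_{q_i}$. The components of $C\setminus\overline{X_w}$ are the sets $\pi_0^{-1}((q_j,q_{j+1}))$. For $v\in V\setminus\langle w\rangle$ the set $v(\overline{X_w})=B_{v\infty}\cup\bigcup_iB_{vq_i}$ lies in one of them by (5). As for (P3), $\beta$ is a hyperbolic Möbius map, so by Step 2 it is hyperbolic on $C$ and $\beta^\pm$ lie in no $B_x$. The set $R$ is the preimage of $\bigl(\tfrac{3-\sqrt{13}}2,\tfrac{3+\sqrt{13}}2\bigr)$, and it contains $B_s$ by the choice of $s$. $\square$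

## 8. A tower of copies on one circle

Let $V_n$ $(n\ge1)$ be copies of $V$, with elements $a_n,b_n,c_n,w_n,\beta_n$. We construct faithful actions of all $V_n$ on one circle $S$ with $\beta_{n+1}=w_n$. Put $H_n=\langle V_1,\dots,V_n\rangle\le\mathrm{Homeo}_+(S)$ and $A_n=\langle w_n\rangle$. The inductive property is as follows.

**(I$_n$)** The map $w_n$ is hyperbolic on $S$. Let $U_n$ and $L_n$ be the components of $S\setminus\{w_n^\pm\}$ on which $w_n$ moves points negatively and positively, respectively. There are open arcs $I_{n,i}=w_n^iI_{n,0}$ $(i\in\mathbb Z)$ with pairwise disjoint closures in $L_n$ such that, with $X_n=U_n\cup\bigcup_iI_{n,i}$ and $Y_n=S\setminus\overline{X_n}$, for each $h\in H_n\setminus A_n$ the set $h(\overline{X_n})$ lies in a single component $J_n(h)$ of $Y_n$.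

The geometry behind this is simple. On $L_n$ the map $w_n$ is conjugate to a translation to the right, so the arcs $I_{n,i}$ follow each other in the order of $i$ and accumulate exactly at $w_n^\pm$. Hence $\overline{X_n}=\overline{U_n}\cup\bigcup_i\overline{I_{n,i}}$, and the components of $Y_n$ are the open arcs $J_{n,i}=w_n^iJ_{n,0}$ between $I_{n,i}$ and $I_{n,i+1}$. Moreover
$$\overline{Y_n}=\bigcup_i\overline{J_{n,i}}\cup\{w_n^\pm\},\qquad S\setminus Y_n=\overline{X_n},\qquad S\setminus\overline{Y_n}=X_n.\tag{6}$$

**Step 1: the first floor.** The induction starts with $S=C$, $V_1=H_1=V$, $I_{1,i}=I_i$ and $X_1=X_w$. Property (I$_1$) is (P2).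

**Step 2: gluing in the next copy.** Assume (I$_n$). The purpose is to place $V_{n+1}$ on $S$ so that its $\beta$ is $w_n$ and its small arcs $B_{\beta^is}$ are exactly the gaps $\overline{J_{n,i}}$. In $C$ let $K_i=\operatorname{int}B_{\beta^is}\subset R$. As $\beta$ moves points positively on $R$, the arcs $\overline{K_i}$ are ordered by $i$ along $R$; they are disjoint and accumulate at $\beta^\pm$. We claim that there is an orientation preserving homeomorphism $\varphi:C\to S$ with
$$\varphi\beta\varphi^{-1}=w_n,\quad\varphi(\beta^\pm)=w_n^\pm,\quad\varphi(R)=L_n,\quad\varphi(K_i)=J_{n,i}\ \ (i\in\mathbb Z).\tag{7}$$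
Map the arc from the left end of $K_0$ to the left end of $K_1=\beta K_0$ increasingly onto the arc from the left end of $J_{n,0}$ to the left end of $J_{n,1}=w_nJ_{n,0}$, with $\overline{K_0}$ going onto $\overline{J_{n,0}}$. This is possible because both gaps, from $K_0$ to $K_1$ and from $J_{n,0}$ to $J_{n,1}$, are nondegenerate. Extend equivariantly to $R\to L_n$. On the other components, where $\beta$ and $w_n$ both move points negatively, choose any equivariant orientation preserving homeomorphism. Adding the fixed points gives $\varphi$.

Let $V_{n+1}$ act on $S$ by conjugating the model action by $\varphi$. Then $\beta_{n+1}=w_n$ as homeomorphisms, so $A_n=\langle\beta_{n+1}\rangle\le H_n\cap V_{n+1}$. Put $w_{n+1}=\varphi w\varphi^{-1}$, $U_{n+1}=\varphi(U)$, $L_{n+1}=\varphi(L)$, $I_{n+1,i}=\varphi(I_i)$. Thus $X_{n+1}=\varphi(X_w)$.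

**Step 3: two rules.** These are what the induction and all later arguments use:
$$v(\overline{J_{n,i}})\subset X_n\qquad\text{for }v\in V_{n+1}\setminus A_n,\ i\in\mathbb Z;\tag{8}$$
$$v(\overline{Y_n})\cap\overline{X_{n+1}}=\emptyset,\ \text{ equivalently }\ v(\overline{X_{n+1}})\subset X_n,\qquad\text{for all }v\in V_{n+1}.\tag{9}$$
By (6) and (7), $\overline{Y_n}=\varphi\bigl(\bigcup_jB_{\beta^js}\cup\{\beta^\pm\}\bigr)$. For (8), in the model $v\notin\langle\beta\rangle$, so $v\beta^is\ne\beta^js$ for all $j$, because $\mathrm{Stab}(s)=1$. So $B_{v\beta^is}$ is disjoint from all $B_{\beta^js}$, and it does not contain $\beta^\pm$ by (P3). Hence $v(\overline{J_{n,i}})\subset S\setminus\overline{Y_n}=X_n$. For (9), the arcs $B_{v\beta^is}$ and the points $v\beta^\pm$ are disjoint from $\overline{X_w}=B_\infty\cup\bigcup_iB_{q_i}$, because the orbits of $s$, $\infty$, $q$ are disjoint and $v\beta^\pm$ lie in no $B_x$. The equivalent form follows by replacing $v$ by $v^{-1}$ and using $S\setminus\overline{Y_n}=X_n$.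

**Step 4: (I$_{n+1}$).** Only the last clause needs proof; the rest is transported by $\varphi$ from (P1) and (P2). Let $g\in H_{n+1}\setminus A_{n+1}$. If $g\in V_{n+1}$, use (P2). Otherwise apply Fact 2.5 to $H_{n+1}=\langle H_n,V_{n+1}\rangle$ and $A_n$, and write
$$g=v_0h_1v_1\cdots h_mv_m,\qquad m\ge1,\quad h_k\in H_n\setminus A_n,\quad v_0,v_m\in V_{n+1},\quad v_k\in V_{n+1}\setminus A_n\ (0<k<m),$$
where $v_0,v_m$ may be trivial. By (9), $v_m(\overline{X_{n+1}})\subset X_n$. By (I$_n$), $h_m$ maps this into the single component $J_n(h_m)$. By (8), $v_{m-1}$ maps that into $X_n$, and so on. So $h_1v_1\cdots h_mv_m(\overline{X_{n+1}})\subset J_n(h_1)$. Finally $v_0J_n(h_1)$ is connected and, by (9), disjoint from $\overline{X_{n+1}}$. So it lies in one component of $Y_{n+1}$.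

This completes the induction. Let
$$G=\bigcup_nH_n\le\mathrm{Homeo}_+(S).$$
It is countable and generated by the $a_n,b_n,c_n$. Since $w_n=\beta_{n+1}=[w_{n+1},c_{n+1}]$, relation (1) holds. Since each $V_n$ acts faithfully, $a_n,b_n,c_n$ have order $2$ and $a_n\ne b_n$.

**Step 5: the upper part of the tower.** Rule (8) concerns only the next copy $V_{n+1}$. In order to split all of $G$ at level $n$ we need it for everything generated by the later copies. For $N>n$ let $W_{n,N}=\langle V_{n+1},\dots,V_N\rangle$, and let $W_n=\bigcup_{N>n}W_{n,N}$. Then $G=\langle H_n,W_n\rangle$, $A_n\le H_n\cap W_n$, and $A_N\le W_{n,N}\cap V_{N+1}$.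

**Lemma 8.1.** For $v\in W_n\setminus A_n$ and all $i$: $v(\overline{J_{n,i}})\subset X_n$.

*Proof.* First we prove, by induction on $N>n$, the statement

(C$_N$) $u(\overline{Y_n})\cap\overline{X_N}=\emptyset$ for all $u\in W_{n,N}$; equivalently, $u(\overline{X_N})\subset X_n$ for all $u\in W_{n,N}$.

For $N=n+1$ this is (9). Assume (C$_N$) and let $u\in W_{n,N+1}=\langle W_{n,N},V_{N+1}\rangle$. By Fact 2.5 over $A_N$, write
$$u=v_0u_1v_1u_2\cdots v_{m-1}u_m,\qquad m\ge1,$$
with $v_0\in V_{N+1}$ and $u_m\in W_{n,N}$ arbitrary (possibly trivial), $v_k\in V_{N+1}\setminus A_N$ for $1\le k\le m-1$, and $u_k\in W_{n,N}\setminus A_N\subset H_N\setminus A_N$ for $k<m$. Let $y\in\overline{Y_n}$. By (C$_N$), $u_my\in S\setminus\overline{X_N}=Y_N$. Each $v_k$, $1\le k\le m-1$, maps $Y_N$ into $X_N$, by (8) for $N$. Each $u_k$, $k<m$, maps $\overline{X_N}$ into $Y_N$, by (I$_N$). So $u_1v_1\cdots v_{m-1}u_my\in Y_N$, and $v_0$ maps it to a point outside $\overline{X_{N+1}}$, by (9) for $N$. This is (C$_{N+1}$).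

Now we prove the lemma for $v\in W_{n,N}\setminus A_n$ by induction on $N$. For $N=n+1$ it is (8). Let $v\in W_{n,N+1}\setminus W_{n,N}$, and write
$$v=u_0v_1u_1\cdots v_mu_m,\qquad m\ge1,$$
with $v_k\in V_{N+1}\setminus A_N$, $u_0,u_m\in W_{n,N}$ arbitrary, and $u_k\in W_{n,N}\setminus A_N$ for $0<k<m$. By (C$_N$), $u_m(\overline{J_{n,i}})\subset Y_N$. As before, the letters $v_k$ and $u_k$ then alternate between $X_N$ and $Y_N$, so $v_1u_1\cdots v_mu_m(\overline{J_{n,i}})\subset X_N$. Finally $u_0(\overline{X_N})\subset X_n$ by (C$_N$). $\square$

## 9. Ping-pong with a marked boundary point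

We now understand the elements of $G$ that are not conjugate into a single $V_n$. They turn out to have an attracting and a repelling set, which are points or arcs, and a whole orbit stays away from these sets.

**Lemma 9.1.** Let $\mathbf H,\mathbf W\le\mathrm{Homeo}_+(S)$ and $A\le\mathbf H\cap\mathbf W$. Let $X\subset S$ be open and nonempty, with $Y=S\setminus\overline X\neq\emptyset$. Suppose

* (h) for $h\in\mathbf H\setminus A$, $h(\overline X)$ lies in a single component $J(h)$ of $Y$;
* (w) for $v\in\mathbf W\setminus A$, $v(\overline J)\subset X$ for each component $J$ of $Y$.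

Let $g=h_1v_1\cdots h_mv_m$ with $m\ge1$, $h_i\in\mathbf H\setminus A$, $v_i\in\mathbf W\setminus A$, and let $\omega\in\overline X\setminus X$. Then there are disjoint nonempty closed connected sets $P_g^\pm\subsetneq S$ with $gP_g^\pm=P_g^\pm$ such that $\mathrm{dist}(g^kx,P_g^+)\to0$ for $x\notin P_g^-$ and $\mathrm{dist}(g^{-k}x,P_g^-)\to0$ for $x\notin P_g^+$, as $k\to+\infty$. Moreover $(\langle\mathbf H,\mathbf W\rangle\,\omega)\cap P_g^\pm=\emptyset$.

*Proof.* **Step 1: letters of $\mathbf H$ contract arcs.** The purpose is the claim
$$h\bigl(S\setminus J(h^{-1})\bigr)\subset J(h)\qquad(h\in\mathbf H\setminus A).\tag{10}$$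
From $h^{-1}\overline X\subset J(h^{-1})$ we get $\overline X\subset hJ(h^{-1})$, so $h(S\setminus J(h^{-1}))\subset Y$. The set $S\setminus J(h^{-1})$ is connected, being the complement of an open arc, and it contains $\overline X$. Since $h\overline X\subset J(h)$, the connected set $h(S\setminus J(h^{-1}))\subset Y$ meets the component $J(h)$ and so lies in it. This is where "single component" in (h) is used.

**Step 2: attracting and repelling sets.** The purpose is to construct $P_g^\pm$. Let $J=J(h_1)$ and $N=v_m^{-1}J(h_m^{-1})$. By (w), $\overline N\subset X$. As $X$ is open and disjoint from $J$, it is disjoint from $\overline J$, so $\overline N\cap\overline J=\emptyset$. Next, $g(S\setminus N)\subset J$: the set $v_m(S\setminus N)=S\setminus J(h_m^{-1})$ is mapped by $h_m$ into $J(h_m)$ by (10); then $v_{m-1}$ maps it into $X\subset S\setminus J(h_{m-1}^{-1})$, then $h_{m-1}$ maps it into $J(h_{m-1})$, and so on down to $J(h_1)=J$. Taking complements, $g^{-1}(S\setminus J)\subset N$. Put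
$$P_g^+=\bigcap_{k\ge1}g^k(S\setminus N)\subset J,\qquad P_g^-=\bigcap_{k\ge1}g^{-k}(S\setminus J)\subset N.$$
Since $J\subset S\setminus N$ and $N\subset S\setminus J$, these are decreasing intersections of closed arcs, hence nonempty, closed, connected and $g$-invariant. They are disjoint and proper. If $x\notin P_g^-$, then $g^kx\in J\subset S\setminus N$ for some $k$, so $g^{k+l}x\in g^l(S\setminus N)$ for $l\ge1$, and these compact sets decrease to $P_g^+$. So $\mathrm{dist}(g^kx,P_g^+)\to0$. The statement for $g^{-1}$ is symmetric.

**Step 3: the orbit of $\omega$ misses $P_g^+$.** Suppose $\gamma\omega\in P_g^+$ with $\gamma\in\langle\mathbf H,\mathbf W\rangle$. Then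
$$g^{-k}\gamma\omega\in P_g^+\subset Y\qquad\text{for all }k\ge0.\tag{11}$$
Write $\gamma$ as an alternating product of length $\ell$ (with $\ell=0$ if $\gamma\in A$). The element $g^{-k}=(v_m^{-1}h_m^{-1}\cdots v_1^{-1}h_1^{-1})^k$ is an alternating product of length $2mk$ whose first letter $v_m^{-1}$ lies in $\mathbf W\setminus A$. Take $2mk\ge\ell+1$. We claim that $g^{-k}\gamma=s_1\cdots s_r$ is an alternating product with $r\ge1$ and $s_1\in\mathbf W\setminus A$. If $\gamma\in A$, absorb it into the last letter of $g^{-k}$. Otherwise compare the last letter $x$ of $g^{-k}$ with the first letter $y$ of $\gamma$. If they are of different types, the concatenation is alternating. If they are of the same type and $xy\notin A$, merge them. If $xy\in A$, absorb $xy$ into the letter of $g^{-k}$ before $x$, and repeat with both words one letter shorter. At most $\ell$ letters of $g^{-k}$ are used up in this way, so at least one remains. The first letter may have been changed by a factor from $A$, or merged with a letter of $\gamma$ to a product outside $A$; it still lies in $\mathbf W\setminus A$.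

Now follow $\omega$ through the word. If $s_r\in\mathbf H\setminus A$, then $s_r\omega\in Y$ by (h). If $s_r\in\mathbf W\setminus A$, then $s_r\omega\in\overline X$: otherwise $s_r\omega$ lies in a component $J'$ of $Y$, and $\omega\in s_r^{-1}J'\subset X$ by (w), contrary to $\omega\notin X$. Afterwards letters of $\mathbf H\setminus A$ map $\overline X$ into $Y$, and letters of $\mathbf W\setminus A$ map $Y$ into $X$. As $s_1\in\mathbf W\setminus A$, the point $s_1\cdots s_r\omega=g^{-k}\gamma\omega$ lies in $\overline X$. This contradicts (11).

**Step 4: the orbit of $\omega$ misses $P_g^-$.** We reduce this to Step 3. Put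
$$g'=v_mg^{-1}v_m^{-1}=h_m^{-1}v_{m-1}^{-1}h_{m-1}^{-1}\cdots v_1^{-1}h_1^{-1}v_m^{-1},$$
which has the same form as $g$. Its arc $N$ is $N'=v_mJ(h_1)=v_mJ$. So
$$v_m^{-1}P_{g'}^+=\bigcap_{k\ge1}g^{-k}v_m^{-1}(S\setminus v_mJ)=\bigcap_{k\ge1}g^{-k}(S\setminus J)=P_g^- .$$
By Step 3 the orbit of $\omega$ misses $P_{g'}^+$, and being invariant it misses $P_g^-$. $\square$

**Remark 9.2.** The element $g$ of Lemma 9.1 has infinite order. If $g^d=1$ with $d\ge1$, then $x=g^{dk}x$ for all $k$, so every $x\notin P_g^-$ satisfies $\mathrm{dist}(x,P_g^+)=0$. Then $S=P_g^+\cup P_g^-$ would be a union of two disjoint nonempty closed sets.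

## 10. Collapsing onto the minimal set

The sets $P_g^\pm$ may be nondegenerate arcs, on which nothing is known about $g$. So $G$ need not be Möbius-like on $S$ itself. But an arc whose interior misses an orbit can be collapsed, and this is why the orbit of $\omega$ was tracked.

The collapse reverses a blow-up. For the model action of $V$ on $C$, the minimal set is $M=C\setminus\bigcup_x\operatorname{int}B_x$, and collapsing gives back $\mathbb RP^1$. To check this, note first that every orbit on $\mathbb RP^1$ accumulates at $\infty$ under powers of $w$ (or contains $\infty$ and then equals $\mathbb Q\cup\{\infty\}$). So the closure of every orbit contains $V\infty=\mathbb Q\cup\{\infty\}$ and is everything, there is no finite orbit, and $\pi_0(M)=\mathbb RP^1$. Hence $M$ contains all one-point fibers, and then also the ends of all $B_x$, which are limits of one-point fibers. Thus $M$ contains $C\setminus\bigcup_x\operatorname{int}B_x$. As this set is closed and invariant, uniqueness of $M$ gives equality.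

**Lemma 10.1.** Let $\Gamma\le\mathrm{Homeo}_+(S)$ be countable without finite orbits. Suppose each $1\neq g\in\Gamma$ satisfies one of:

* (T0) $g$ has finite order and its nontrivial powers have no fixed points;
* (T1) there are nonempty closed connected $g$-invariant sets $P^\pm\subsetneq S$, each a point or an arc whose interior misses some $\Gamma$-orbit, such that for $x\notin P^+\cup P^-$, $g^kx\to P^+$ and $g^{-k}x\to P^-$ (in distance) as $k\to+\infty$.

Then $\Gamma$ acts faithfully, minimally and Möbius-like on a circle $\bar S$.

*Proof.* **Step 1: the quotient circle.** Let $M$ be the minimal set of Fact 2.3. If $M=S$, put $\bar S=S$. If $M$ is a Cantor set, the closures of the components of $S\setminus M$ are pairwise disjoint closed arcs; let $\pi:S\to\bar S$ collapse each of them to a point. Then $\bar S$ is a circle, $\Gamma$ acts on it with $\pi$ equivariant, and the fibers of $\pi$ are points or closed arcs. The action is minimal: the preimage of a nonempty closed invariant set contains $M$, and $\pi(M)=\bar S$, since each collapsed arc has its ends in $M$.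

**Step 2: elements of type (T0).** The purpose is to see that they become rotations. If a nontrivial power $g^k$ fixes $\bar x\in\bar S$, it preserves the fiber $\pi^{-1}(\bar x)$ and, being orientation preserving, fixes its ends, contrary to (T0). So $g$ acts on $\bar S$ with finite order, without fixed points for its nontrivial powers, and is conjugate to a rotation by Fact 2.2(iii).

**Step 3: elements of type (T1).** The purpose is to see that they become hyperbolic or parabolic. If $P^+$ is a nondegenerate arc, its interior is an open set missing some orbit. As $M$ lies in the closure of that orbit, the interior misses $M$. So it lies in one component of $S\setminus M$, and $\pi(P^+)$ is a single point $p^+$. The same holds for $P^-$, with a point $p^-$. Both points are fixed by $g$. Let $\bar x=\pi(x)\notin\{p^+,p^-\}$. Then $x\notin P^+\cup P^-$, so $g^k\bar x\to p^+$ and $g^{-k}\bar x\to p^-$, by continuity of $\pi$. In particular $\bar x$ is not fixed. If $p^+\neq p^-$, then $g$ is hyperbolic on $\bar S$. If $p^+=p^-$, it has exactly one fixed point. By Fact 2.2, $g$ is conjugate to a hyperbolic, respectively parabolic, Möbius map.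

So each $g\ne1$ has at most two fixed points on $\bar S$. Hence the action is faithful, and it is Möbius-like. $\square$

## 11. Proof of Theorem 1

We apply Lemma 10.1 to $G\le\mathrm{Homeo}_+(S)$ from Section 8, which is countable.

**Step 1: no finite orbit.** Let $h\in V_1\setminus A_1$, for instance $h=c_1$. By (I$_1$), $h\,\mathrm{Fix}(w_1)\subset Y_1$ is disjoint from $\mathrm{Fix}(w_1)\subset\overline{X_1}$. A finite $G$-orbit would be fixed pointwise by a nonzero power of $w_1$ and by a nonzero power of $hw_1h^{-1}$. Nonzero powers have the same fixed points, so the orbit would lie in both $\mathrm{Fix}(w_1)$ and $h\,\mathrm{Fix}(w_1)$, which is impossible.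

**Step 2: a normal form up to conjugacy.** The purpose is to bring every element to a shape treated above. Let $1\neq g\in G$, and let $N$ be minimal such that some conjugate of $g$ in $G$ lies in $H_N$. If $N=1$, then $g$ is conjugate into $V_1$. If $N=n+1\ge2$, apply Fact 2.5 to $H_{n+1}=\langle H_n,V_{n+1}\rangle$ and $A_n$. By minimality $g$ is not conjugate into $H_n$. So $g$ is conjugate to an element of $V_{n+1}$ or to
$$g_0=h_1v_1\cdots h_mv_m,\qquad m\ge1,\quad h_i\in H_n\setminus A_n,\quad v_i\in V_{n+1}\setminus A_n\subset W_n\setminus A_n.\tag{12}$$

**Step 3: every element satisfies (T0) or (T1).** Both conditions are invariant under conjugation in $G$: replace $P^\pm$ by their images and use that homeomorphisms of $S$ are uniformly continuous. An element conjugate into some $V_k$ satisfies (T0) or (T1), the latter with $P^\pm$ its two fixed points, by (P1). For $g_0$ as in (12), apply Lemma 9.1 with $\mathbf H=H_n$, $\mathbf W=W_n$, $A=A_n$, $X=X_n$ and $\omega=w_n^+$. This $\omega$ is an end of $U_n$ and lies in no $I_{n,i}$, so $\omega\in\overline{X_n}\setminus X_n$. Hypothesis (h) is (I$_n$), hypothesis (w) is Lemma 8.1, and $\langle H_n,W_n\rangle=G$.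 So $P_{g_0}^\pm$, which are points or arcs, miss the whole orbit $G\omega$, and (T1) holds. Here it matters that $W_n$ contains all later copies: the orbit that is missed has to be an orbit of $G$, not only of $H_{n+1}$.

**Step 4: conclusion.** By Lemma 10.1, $G$ acts faithfully, minimally and Möbius-like on a circle $\bar S$. Identifying $\bar S$ with $\mathbb S^1$, we obtain a Möbius-like subgroup of $\mathrm{Homeo}_+(\mathbb S^1)$ isomorphic to $G$. It is countable and is generated by elements $a_n,b_n,c_n$ of order exactly $2$ with $a_n\neq b_n$ and relation (1). By Proposition 3.1, no group containing such elements embeds in $\mathrm{PSL}(2,\mathbb R)$. $\blacksquare$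

## 12. Irrational rotations in a Möbius-like group

*Proof of Theorem 2(a).* Let $\Gamma$ be Möbius-like and $f\in\Gamma$ of infinite order without fixed points.

**Step 1: take the closure.** The purpose is to reach a group large enough for a classification theorem. A Möbius map without fixed points on the circle is conjugate to a rotation, and here the rotation has infinite order. So $f$ is conjugate to an irrational rotation, and after conjugating $\Gamma$ we may assume that it is one. The closure $\overline\Gamma$ of $\Gamma$ in $\mathrm{Homeo}_+(\mathbb S^1)$ with the uniform topology is a closed subgroup containing all rotations, so it is transitive and contains a nonconstant path. By J. Giblin and V. Markovic (*Classification of continuously transitive circle groups*, Geom. Topol. 10 (2006)), $\overline\Gamma$ is conjugate in $\mathrm{Homeo}_+(\mathbb S^1)$ to one of: $\mathrm{SO}(2)$, $\mathrm{PSL}(2,\mathbb R)$, the $k$-fold cyclic cover $\mathrm{PSL}_k(2,\mathbb R)$ or $\mathrm{Homeo}_k(\mathbb S^1)$ with $k\ge2$, or $\mathrm{Homeo}_+(\mathbb S^1)$.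

**Step 2: exclude the last three.** The purpose is to find an element of $\Gamma$ with at least four fixed points if $\overline\Gamma$ is too large. In each of the last three cases the group contains an element $F$ that is a lift, with fixed points, of a hyperbolic map to the $k$-fold cover (to the double cover, in the case of $\mathrm{Homeo}_+(\mathbb S^1)$). Its fixed points are alternately attracting and repelling, and there are at least four. So there are open arcs $J_1,N_1,J_2,N_2$ with pairwise disjoint closures, in this cyclic order, such that
$$F(\overline{J_i})\subset J_i,\qquad F^{-1}(\overline{N_i})\subset N_i\qquad(i=1,2).$$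
These properties survive conjugation, so $\overline\Gamma$ contains such an element. They form a $C^0$-open condition, so some $g\in\Gamma$ satisfies them with the same arcs. Then $g$ maps each $\overline{J_i}$ into itself, and $g^{-1}$ maps each $\overline{N_i}$ into itself, so $g$ has a fixed point in each of the four disjoint closed arcs. It is nontrivial, as $g(\overline{J_1})\subset J_1$. But a nontrivial element of a Möbius-like group has at most two fixed points.

So $\overline\Gamma$, hence $\Gamma$, is conjugate into $\mathrm{PSL}(2,\mathbb R)$. In particular $\Gamma$ is isomorphic to a subgroup of $\mathrm{PSL}(2,\mathbb R)$, and this gives the second sentence of (a). $\square$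

## 13. Continuum many groups, told apart by torsion

*Proof of Theorem 2(b).* For every nonempty set $\mathcal P$ of odd primes we construct a countable Möbius-like group isomorphic to the free product $G*Q_{\mathcal P}$, where $G$ is the group of Theorem 1 and $Q_{\mathcal P}$ has torsion exactly of the prime orders in $\mathcal P$.

**Step 1: the groups $Q_{\mathcal P}$.** Choose pairwise disjoint closed arcs $Z_p\subset\mathbb RP^1$ $(p\in\mathcal P)$, all missing some open arc $\Omega$. We want elliptic elements $e_p\in\mathrm{PSL}(2,\mathbb R)$ of order $p$ such that all $e_p^j\ne1$ map $\mathbb RP^1\setminus Z_p$ into $Z_p$. Let $\kappa$ be a hyperbolic Möbius map with $\kappa^+\in\operatorname{int}Z_p$ and $\kappa^-\notin Z_p$, and let $r$ be an elliptic element of order $p$. Choose a closed neighborhood $\mathcal N$ of $\kappa^-$ so small that $\kappa^-\notin r^j\mathcal N$ for $0<j<p$. For large $k$, $\kappa^{-k}$ maps $\mathbb RP^1\setminus\operatorname{int}Z_p$ into $\mathcal N$, and $\kappa^k$ maps the compact set $\bigcup_{0<j<p}r^j\mathcal N$ into $Z_p$. So $e_p=\kappa^kr\kappa^{-k}$ is as required: its center is close to the interior of $Z_p$.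

Let $Q_{\mathcal P}=\langle e_p\rangle_{p\in\mathcal P}$. A nonempty reduced product of nontrivial powers of the $e_p$ maps $\Omega$ into some $Z_p$: the last factor maps $\Omega$ into its own arc, and each further factor maps the arc of its predecessor into its own. So such a product is nontrivial. Hence $Q_{\mathcal P}$ is the free product of the groups $\mathbb Z/p$, and $g\Omega\cap\Omega=\emptyset$ for $1\ne g\in Q_{\mathcal P}$. Consequently $Q_{\mathcal P}$ contains no elliptic element of infinite order: such an element is conjugate to an irrational rotation, so some nontrivial power would be close enough to the identity that $\Omega$ meets its image.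

**Step 2: one circle for both groups.** The purpose is to arrange the hypotheses of Lemma 9.1 with $A=1$. Let $\Gamma_1=G$ acting on $\bar S$ as in Theorem 1, and $\Gamma_2=Q_{\mathcal P}$ acting on $\mathbb RP^1$. In both actions each nontrivial element either has finite order with nontrivial powers acting without fixed points, or has one or two fixed points with parabolic or hyperbolic dynamics. Since the groups are countable, there are points $s_1,s_2$ with trivial stabilizers. Blow up the orbits $\Gamma_js_j$ into arcs (with $\chi$ trivial, the stabilizers being trivial). This gives circles $C_j$ with closed arcs $B^{(j)}$ over $s_j$, whose translates by distinct elements of $\Gamma_j$ are disjoint. Fixed points of nontrivial elements are not in the blown-up orbits, so the fixed points and the dynamics are unchanged, as in Section 7.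

Identify $C_2$ with $C_1$ by an orientation preserving homeomorphism taking $\operatorname{int}B^{(2)}$ onto $C_1\setminus B^{(1)}$. Put $X=\operatorname{int}B^{(1)}$ and $Y=C_1\setminus B^{(1)}=C_1\setminus\overline X$, which is connected. For $1\ne h\in\Gamma_1$ we have $h\overline X=hB^{(1)}\subset Y$, which is (h). Under the identification $\overline Y=B^{(2)}$, so for $1\neq v\in\Gamma_2$ the set $v\overline Y$ is disjoint from $\overline Y$ and lies in $X$, which is (w).

**Step 3: the free product.** Let $\Gamma=\langle\Gamma_1,\Gamma_2\rangle\le\mathrm{Homeo}_+(C_1)$. We show $\Gamma\cong\Gamma_1*\Gamma_2$. By Fact 2.5 in $\Gamma_1*\Gamma_2$, a nontrivial element of the kernel of $\Gamma_1*\Gamma_2\to\Gamma$ is conjugate to a nontrivial element of a factor, which acts nontrivially, or to a product $h_1v_1\cdots h_mv_m$, which acts with infinite order by Remark 9.2. So the kernel is trivial.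

**Step 4: Lemma 10.1 applies.** The group $\Gamma$ is countable. A finite $\Gamma$-orbit would project to a finite union of finite $G$-orbits in $\bar S$, but $G$ acts minimally there, so all its orbits are infinite. Elements conjugate into $\Gamma_1\cup\Gamma_2$ satisfy (T0) or (T1), with $P^\pm$ points, and $P^+=P^-$ in the parabolic case. By Fact 2.5 every other element is conjugate to some $h_1v_1\cdots h_mv_m$. By Lemma 9.1, with $\omega$ an end of $B^{(1)}$, such a product satisfies (T1), since $P^\pm$ miss the orbit $\Gamma\omega$. So $G*Q_{\mathcal P}\cong\Gamma$ is isomorphic to a countable Möbius-like group. As it contains $G$, it does not embed in $\mathrm{PSL}(2,\mathbb R)$.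

**Step 5: telling the groups apart.** A nontrivial element of finite order in $G$ is conjugate into some $V_n$, because the elements $g_0$ of (12) have infinite order by Remark 9.2. So it has order $2$, by (P1). Torsion in a free product is conjugate into a factor. Hence the set of primes occurring as orders of elements of $G*Q_{\mathcal P}$ is $\{2\}\cup\mathcal P$. Different nonempty sets $\mathcal P$ of odd primes therefore give non-isomorphic groups, and there are $2^{\aleph_0}$ such sets. $\blacksquare$
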